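# Rigid sets in a cube and the smallest critical set of the full Latin square

## 1. Multi-Latin squares, defining sets, critical sets

Throughout, $N(n)=\{1,2,\dots,n\}$.

**Definition ($k$-Latin square).** A $k$-Latin square of order $n$ is an $n\times n$ array in which each cell contains a multiset of exactly $k$ symbols from $N(n)$, repetitions allowed, such that each symbol occurs exactly $k$ times in each row and exactly $k$ times in each column, counted with multiplicity.

For $k=1$ this is a Latin square. For $n=k=2$, put $\{1,1\}$ in the two diagonal cells and $\{2,2\}$ in the two others: in each row and column, each symbol occurs twice.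

**Definition (partial square, size, containment).** A partial $k$-Latin square of order $n$ is an $n\times n$ array in which each cell contains a multiset of at most $k$ symbols from $N(n)$, and each symbol occurs at most $k$ times in each row and in each column. Its size is the total number of symbol occurrences, counted with multiplicity. A partial array $P$ is contained in an array $L$ if in every cell the multiset of $P$ is a sub-multiset of that of $L$.

For example, the array with $\{1\}$ in cell $(1,1)$ and nothing elsewhere is a partial $2$-Latin square of order $2$, of size $1$, contained in the square displayed above.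

**Definition (full square).** The full $n$-Latin square $L_n$ is the $n$-Latin square of order $n$ in which every cell contains each symbol of $N(n)$ exactly once.

For example, $L_2$ has $\{1,2\}$ in all four cells.

**Definition (defining set, critical set).** A defining set of $L_n$ is a partial $n$-Latin square $D$ contained in $L_n$ such that $L_n$ is the only $n$-Latin square of order $n$ containing $D$. A critical set of $L_n$ is a defining set $C$ such that no array obtained from $C$ by deleting at least one symbol occurrence is a defining set. The minimum size of a critical set of $L_n$ is denoted $scs(n,n)$.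

We work out $n=2$ by hand. Let $x(r,c,s)$ be the multiplicity of symbol $s$ in cell $(r,c)$. The conditions say that fixing two of the three coordinates and summing over the third gives $2$. Write $x=1+T$; then $T$ is an integer function on the eight triples, and the two values on each line are opposite. Hence $T=m\,\varepsilon$ with $\varepsilon(r,c,s)=(-1)^{r+c+s+1}$, and $x\ge 0$ forces $m\in\{-1,0,1\}$. So there are three $2$-Latin squares of order $2$, and $L_2$ is the one with $m=0$. A partial array $D$ contained in $L_2$ is a set of triples. It excludes $m=1$ exactly when it contains a triple with $\varepsilon=-1$, and it excludes $m=-1$ exactly when it contains a triple with $\varepsilon=+1$. So the array with $\{1,2\}$ in cell $(1,1)$ and nothing else is a defining set, since $\varepsilon(1,1,1)=1$ and $\varepsilon(1,1,2)=-1$. Deleting either symbol destroys the property, so it is critical, and $scs(2,2)=2$.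

## 2. The value $(n-1)^3+1$ and three bounds for $scs(n,n)$

How much of $L_n$ must be kept so that the rest is forced? It is known that for every integer $n\ge 2$
$$\frac{n^3-2n^2+2n}{2}\ \le\ scs(n,n)\ \le\ (n-1)^3+1 .$$
For $n=2$ both sides equal $2$. For $n=3$ they leave the values $8$ and $9$. The source of the problem, "Critical Sets of Full Latin squares" (https://core.ac.uk/download/44290752.pdf), contains this conjecture.

**Conjecture.** The size of the smallest critical set of the full $n$-Latin square is $(n-1)^3+1$.

We are asked to prove or disprove that $scs(n,n)=(n-1)^3+1$ for every $n\ge2$. The conjecture is false. We prove three statements.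

**Theorem 1.** For every $n\ge 16391\cdot 16381=268\,500\,971$,
$$scs(n,n)\le (n-1)^3+1-\Big(\Big\lfloor \frac n{16391}\Big\rfloor-16380\Big)<(n-1)^3+1 .$$

**Theorem 2.** There are $\delta>0$ and $n_1$ such that $scs(n,n)\le n^3-(3+\delta)n^2$ for all $n\ge n_1$.

**Theorem 3.** For all $n\ge 2$, $scs(n,n)>n^3-7.7\,n^2$.

Since $n^3-scs(n,n)\ge 3n^2-3n$ by the known upper bound, Theorem 3 gives $n^3-scs(n,n)=\Theta(n^2)$. The conjectured defect $n^3-\big((n-1)^3+1\big)=3n^2-3n$ has the right order, but by Theorem 2 its coefficient $3$ is wrong. We determine neither the right coefficient nor the smallest $n$ at which the conjecture fails.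

## 3. Rigid sets

It is convenient to pass to the complement of a defining set and to allow boxes that are not cubes.

For finite sets $R,C,S$ ("rows", "columns", "symbols") we now call the elements of $R\times C\times S$ *cells*. A *line* is the set of cells obtained by fixing two coordinates, for example $(r,c,\cdot)$.

**Definition (admissible, rigid).** Let $E\subseteq R\times C\times S$. An integer function $T$ on the cells is $E$-admissible if all its line sums are $0$, $T\ge-1$ on $E$, and $T\ge 0$ off $E$. The set $E$ is rigid if $T=0$ is the only $E$-admissible function.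

If $E'\subseteq E$, every $E'$-admissible function is $E$-admissible, so subsets of rigid sets are rigid. In the $2\times2\times2$ box the admissible functions are among $0,\varepsilon,-\varepsilon$, and $E$ is rigid exactly when it misses at least one cell of each sign. So the largest rigid sets there have $6$ cells.

**Lemma 1.** $scs(n,n)=n^3-\tau(n)$, where $\tau(n)=\max\{|E|:E\subseteq N(n)^3 \text{ rigid}\}$.

*Proof.* An $n$-Latin square of order $n$ is the same as a nonnegative integer function $x$ on $N(n)^3$ with all line sums $n$, where $x(r,c,s)$ is the multiplicity of $s$ in cell $(r,c)$ of the array. The square $L_n$ is $x\equiv1$. A partial array contained in $L_n$ is a subset $D\subseteq N(n)^3$, and every subset occurs. The square $x$ contains $D$ iff $x\ge1$ on $D$. Put $T=x-1$ and $E=N(n)^3\setminus D$. Then $T$ has zero line sums, $T\ge-1$ everywhere, and $T\ge0$ on $D$; that is, $T$ is $E$-admissible, and conversely. So $D$ is a defining set iff $E$ is rigid. Finally, a critical set is a defining set, and a defining set of minimum size is critical, so $scs(n,n)$ is the minimum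 size of a defining set. $\blacksquare$

**Definition (excess).** Put $f(a,b,c)=ab+bc+ca-a-b-c$. For $E$ in a box with side lengths $a,b,c$, put $ex(E)=|E|-f(a,b,c)$.

Since $f(n,n,n)=3n^2-3n=n^3-\big((n-1)^3+1\big)$, Lemma 1 turns the conjecture into the assertion that the maximum of $ex(E)$ over rigid $E\subseteq N(n)^3$ is $0$. To disprove it we need a rigid set of positive excess in a cube.

**Example (the star).** Let $E^*\subseteq N(n)^3$, $n\ge 2$, be the set of cells with at least one coordinate equal to $1$, except $(1,1,1)$. Then $|E^*|=n^3-(n-1)^3-1=f(n,n,n)$, so $ex(E^*)=0$. It is rigid. Indeed, let $T$ be $E^*$-admissible. Using the lines in direction $r$, then $c$, then $s$, we get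
$$T(1,c,s)=-\sum_{r\ge2}T(r,c,s),\quad T(1,1,s)=\sum_{r,c\ge2}T(r,c,s),\quad T(1,1,1)=-\sum_{r,c,s\ge2}T(r,c,s).$$
The cells with $r,c,s\ge 2$ lie off $E^*$, so $T\ge0$ there and $T(1,1,1)\le 0$. Also $(1,1,1)\notin E^*$, so $T(1,1,1)\ge0$. Hence $T=0$ whenever $r,c,s\ge2$, and the line sums then give $T=0$ at every cell, first with one, then with two, then with three coordinates equal to $1$. This reproves $scs(n,n)\le(n-1)^3+1$.

## 4. Potentials

The argument for the star used one linear consequence of the line sums with nonnegative coefficients. Here is the general form.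

**Definition (potential).** A potential on $R\times C\times S$ is a real function of the form $w(r,c,s)=\alpha(r,c)+\gamma(r,s)+\beta(c,s)$. Write $Z(w)$ for the set of cells where $w=0$.

If $T$ has zero line sums, then $\sum wT=0$: for instance $\sum\alpha(r,c)T(r,c,s)=\sum_{r,c}\alpha(r,c)\sum_sT(r,c,s)=0$.

*Example.* With $[\cdot]$ denoting $1$ if the statement is true and $0$ otherwise, the function
$$w^*=[r=1][c=1][s=1]+(1-[r=1])(1-[c=1])(1-[s=1])$$
is a potential, because the triple products cancel when one expands. It is nonnegative, and $Z(w^*)=E^*$.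

**Lemma 2.** Let $w\ge0$ be a potential with $E\subseteq Z(w)$. Then every $E$-admissible $T$ vanishes off $Z(w)$.

*Proof.* Since $w=0$ on $E$, we have $0=\sum wT=\sum_{\text{cells}\notin E}wT$. Off $E$ both $w$ and $T$ are nonnegative, so every term is $0$. Where $w>0$ this gives $T=0$. $\blacksquare$

**Definition (certified).** $E$ is certified if it is rigid and $E\subseteq Z(w)$ for some potential $w\ge0$.

The star is certified by $w^*$. Another example is a box with one row, $|R|=1$: lines $(\cdot,c,s)$ are single cells, so $T=0$ is the only function with zero line sums, and the set of all cells is certified by $w=0$. Its excess is $bc-f(1,b,c)=bc-(bc-1)=1$.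

## 5. Linear independence gives excess at most zero, but rigidity is weaker

We first try to prove the conjecture by counting dimensions. In an $a\times b\times c$ box, a function with zero line sums is determined by its values on the cells with no coordinate equal to $1$ (naming the first element of each coordinate set $1$). These values can be arbitrary: extend by minus the sum in one coordinate at a time, which preserves zero sums in the directions already treated. So such functions form a space of dimension $(a-1)(b-1)(c-1)$. Its orthogonal complement is spanned by the indicators of lines, and this span is exactly the space of potentials. Hence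
$$\dim\{\text{potentials}\}=abc-(a-1)(b-1)(c-1)=f(a,b,c)+1 .$$

**Observation.** Suppose $E\subseteq Z(w)$ for a nonzero potential $w$, and no nonzero real function supported on $E$ has zero line sums. Then $ex(E)\le0$.

*Proof.* Restrict potentials to $E$. A function on $E$ orthogonal to all these restrictions, extended by $0$, has zero line sums, so it is $0$. Therefore the restriction map from potentials to $\mathbb R^E$ is onto, and its kernel contains $w\neq0$. So $|E|\le f(a,b,c)+1-1$. $\blacksquare$

This looks close to a proof. The point where it stops is the hypothesis on $E$. For $E\subseteq Z(w)$, rigidity excludes only nonzero *integer* functions supported on $E$ with zero line sums and *all entries at least $-1$*. It does not exclude a nonzero integer function that has an entry $-2$ or less. So linear independence need not follow from rigidity. A model of the difference is the single equation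
$$x_1+2x_2+4x_3+\dots+2^{N-1}x_N=0 .$$
Its real solutions form a space of dimension $N-1$, but its only solution with all $x_k\in\{-1,0,1\}$ is $0$: if $k$ is the largest index with $x_k\ne0$, then $2^{k-1}\le\sum_{k'<k}2^{k'-1}=2^{k-1}-1$, a contradiction. One equation does the work of $N$. We will build a rigid set whose admissible functions are governed by this equation.

**Two rows are not enough.** How many rows does such a construction need? With $|R|=2$, a function with zero line sums has the form $T(1,c,s)=\lambda(c,s)=-T(2,c,s)$, where $\lambda$ has zero row and column sums. Let $E$ be rigid, and consider the pairs $(c,s)$ with both cells $(1,c,s),(2,c,s)$ in $E$, viewed as edges of a bipartite graph on $C\sqcup S$. If this graph had a cycle, putting $\lambda=\pm1$ alternately on it would give a nonzero admissible $T$. So it is a forest with at most $b+c-1$ edges, whence $|E|\le bc+b+c-1$ and $ex(E)\le 1$, because $f(2,b,c)=bc+b+c-2$. In two rows, cycles with entries $\pm1$ account for all dependence and powers of two cannot enter. With three rows they can.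

## 6. Extending a box to a cube at a cost of at most three

Our gadget will live in a box with three rows. The purpose of this section is to show that it may be enlarged to an $n\times n\times n$ cube while losing at most $3$ units of excess.

**Lemma 3 (extension).** Let $E\subseteq R\times C\times S$ be certified, let $(c_0,s_0)\in C\times S$, and let $R^+$ be a finite set disjoint from $R$. Let $E'$ arise from $E$ by deleting the cells of $E$ on the line $\ell=(\cdot,c_0,s_0)$ and adding, for each $r\in R^+$, all cells $(r,c_0,s)$ with $s\in S$ and all cells $(r,c,s_0)$ with $c\in C$. Then $E'$ is certified in $(R\cup R^+)\times C\times S$, and $ex(E')=ex(E)-|E\cap\ell|$. The same holds with the three coordinates permuted.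

*Proof.* **Step 1: a nonnegative potential vanishing on $E'$.** Let $w=\alpha+\gamma+\beta\ge0$ certify $E$, let $K>0$ be a constant, and put $\beta'(c,s)=\beta(c,s)+K[(c,s)=(c_0,s_0)]$. Define
$$w'(r,c,s)=\begin{cases}\alpha(r,c)+\gamma(r,s)+\beta'(c,s)& r\in R,\\ \beta'(c,s)-\beta'(c_0,s)-\beta'(c,s_0)+\beta'(c_0,s_0)& r\in R^+.\end{cases}$$
This is a potential with $\beta'$ as its column–symbol part; for $r\in R^+$ take $-\beta'(c,s_0)+\beta'(c_0,s_0)$ as the row–column part and $-\beta'(c_0,s)$ as the row–symbol part. On $R$ we have $w'=w+K[(c,s)=(c_0,s_0)]\ge0$, and this is $0$ on $E\setminus\ell$. For $r\in R^+$, $w'=0$ if $c=c_0$ or $s=s_0$; otherwise only the last of the four terms contains $K$, so $w'$ is $K$ plus a quantity independent of $K$, which is positive once $K$ is large. Fix such a $K$. Then $w'\ge0$, $E'\subseteq Z(w')$, and on the rows $r\in R^+$ the zero set of $w'$ is exactly $\{c=c_0\text{ or }s=s_0\}$.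

**Step 2: $E'$ is rigid.** Let $T$ be $E'$-admissible and $r\in R^+$. By Lemma 2, $T(r,c,s)=0$ when $c\ne c_0$ and $s\ne s_0$. For $c\ne c_0$ the line $(r,c,\cdot)$ then gives $T(r,c,s_0)=0$. For $s\ne s_0$ the line $(r,\cdot,s)$ gives $T(r,c_0,s)=0$. Finally the line $(r,c_0,\cdot)$ gives $T(r,c_0,s_0)=0$. So $T$ vanishes on all new rows, and its restriction to $R\times C\times S$ has zero line sums. Since $E'$ meets the old box inside $E$, this restriction is $E$-admissible, hence $0$.

**Step 3: the excess.** We added $|R^+|(|C|+|S|-1)$ cells and removed $|E\cap\ell|$. Since $f(a,b,c)=a(b+c-1)+bc-b-c$, the value of $f$ grows by exactly $|R^+|(|C|+|S|-1)$. $\blacksquare$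

*Example.* Start with the one-row box, all cells, excess $1$, and extend via $(c_0,s_0)=(1,1)$. The line $\ell$ is one cell. We lose it and add a cross in every new row. When the three sides are all $n$, the result is exactly the star $E^*$, of excess $0$.

**Lemma 4 (to the cube).** Let $E\subseteq R\times C\times S$ be certified, $|R|<n$, $2\le|C|,|S|\le n$, and suppose some line $(\cdot,c_0,s_0)$ contains at most one cell of $E$. Then there is a rigid set in $N(n)^3$ with excess at least $ex(E)-3$.

*Proof.* We enlarge one coordinate at a time, each time through a line with at most one cell.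

**Step 1: rows.** Extend the rows to $n$ via $(c_0,s_0)$ by Lemma 3, with loss at most $1$. Since $|R|<n$, there is a new row $\rho$. Its cells in the new set are the $(\rho,c_0,s)$ and the $(\rho,c,s_0)$.

**Step 2: columns.** Choose $s_1\ne s_0$. The line $(\rho,\cdot,s_1)$ contains only the cell $(\rho,c_0,s_1)$. If $|C|<n$, extend the columns to $n$ via $(\rho,s_1)$, with loss $1$. If $|C|=n$, skip this step.

**Step 3: symbols.** Choose an old column $c_1\ne c_0$. Before Step 2 the line $(\rho,c_1,\cdot)$ contained only $(\rho,c_1,s_0)$. Step 2 deleted only the cell $(\rho,c_0,s_1)$ and added cells only in new columns, so this is still true. If $|S|<n$, extend the symbols to $n$ via $(\rho,c_1)$, with loss $1$. If $|S|=n$, skip. The box is now $n\times n\times n$; rename its coordinates. $\blacksquare$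

So a certified set of excess at least $4$ in a suitable box with fewer than $n$ rows, having a line as in Lemma 4, refutes the conjecture for that $n$.

## 7. A three-row gadget made of hexagons

The plan is to make each symbol $s$ carry a single unknown $\lambda_s\in\{-1,0,1\}$, so that the line conditions become three families of equations on the $\lambda_s$. The symbols will be pairs of real numbers.

**Definition (dissociated).** Let $A\subset\mathbb R$ be finite and let $\mathcal S$ be a set of $2$-subsets of $A$. We write $s=\{p<q\}$ for $s\in\mathcal S$, and $\Lambda=\{p+q:\{p,q\}\in\mathcal S\}$. Call $\mathcal S$ dissociated if the only $\lambda:\mathcal S\to\{-1,0,1\}$ with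
$$\sum_{\min s=a}\lambda_s=0,\qquad\sum_{\max s=a}\lambda_s=0\quad(a\in A),\qquad \sum_{p+q=\delta}\lambda_s=0\quad(\delta\in\Lambda)$$
is $\lambda=0$.

If we plot $s=\{p<q\}$ as the point $(p,q)$ in the plane, the equations are zero sums on vertical lines, horizontal lines, and lines $x+y=\text{const}$.

*Examples.* A family of one pair is dissociated, since the single $\lambda_s$ equals $0$ by the first equation. The six pairs
$$\{0,11\},\ \{1,12\},\ \{2,10\};\qquad \{0,12\},\ \{1,10\},\ \{2,11\}$$
are not dissociated. Put $\lambda=1$ on the first three and $-1$ on the last three: each of the minima $0,1,2$ and each of the maxima $10,11,12$ occurs once in each group, and the sums are $11,13,12$ and $12,11,13$.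

Let $J=A\sqcup\Lambda$ be the *disjoint* union (a number lying in both sets gives two columns), $b=|J|$, $c=|\mathcal S|$.

**Lemma 5 (gadget).** If $\mathcal S$ is dissociated, there is a potential $w_0\ge0$ on $\{1,2,3\}\times J\times\mathcal S$ such that $E_0=Z(w_0)$ is rigid, $|E_0|=bc+3c$, and $ex(E_0)=c-2b+3$. Moreover, for $s=\{p<q\}$ the line $(\cdot,j,s)$ contains exactly one cell of $E_0$, unless $j$ is one of the three columns $p\in A$, $q\in A$, $p+q\in\Lambda$, in which case it contains exactly two.

*Proof.* **Step 1: the potential.** For $s=\{p<q\}$, $a\in A$, $\delta\in\Lambda$ and a constant $M_0>\max A$, put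
$$\big(v(1,a,s),v(2,a,s),v(3,a,s)\big)=(q-a,\ a-p,\ 0),$$
$$\big(v(1,\delta,s),v(2,\delta,s),v(3,\delta,s)\big)=(q,\ \delta-p,\ M_0).$$
In both cases the dependence on $s$ is through $q$ in row $1$, through $-p$ in row $2$, and is absent in row $3$. So $v(i,j,s)$ is a function of $(i,j)$ plus a function of $(i,s)$. Hence
$$w_0(i,j,s)=v(i,j,s)-\min_{i'}v(i',j,s)$$
is a potential, the subtracted term being a function of $(j,s)$. Clearly $w_0\ge0$, and each line $(\cdot,j,s)$ contains a zero of $w_0$.

**Step 2: the zeros.** We find which rows attain the minimum. For $j=a\in A$ the values are $q-a,\ a-p,\ 0$: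

* $a<p$: row $2$ only, as $a-p<0<q-a$.
* $a=p$: rows $2,3$, as the values are $q-p>0$, $0$, $0$.
* $p<a<q$: row $3$ only, as the other two values are positive.
* $a=q$: rows $1,3$, as the values are $0$, $q-p>0$, $0$.
* $a>q$: row $1$ only, as $q-a<0<a-p$.

For $j=\delta\in\Lambda$ the values are $q,\ \delta-p,\ M_0$ with $M_0>q$:

* $\delta>p+q$: row $1$ only.
* $\delta=p+q$: rows $1,2$.
* $\delta<p+q$: row $2$ only.

So each line $(\cdot,j,s)$ has one zero, with one extra zero in each of the three columns $p$, $q$, $p+q$. This gives $|E_0|=bc+3c$. Since $f(3,b,c)=bc+2b+2c-3$, we get $ex(E_0)=c-2b+3$.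

**Step 3: admissible functions are given by numbers $\lambda_s$.** Let $T$ be $E_0$-admissible. By Lemma 2 it is supported on $E_0$, and it vanishes on every line $(\cdot,j,s)$ with a single cell of $E_0$. So for fixed $s=\{p<q\}$, with $\delta=p+q$, only six cells remain: rows $1,3$ in column $q$, rows $1,2$ in column $\delta$, rows $2,3$ in column $p$. They form a hexagon. Put $\lambda_s=T(1,q,s)$ and walk around it, using in turn the lines $(\cdot,q,s)$, $(1,\cdot,s)$, $(\cdot,\delta,s)$, $(2,\cdot,s)$, $(\cdot,p,s)$:
$$T(3,q,s)=-\lambda_s,\quad T(1,\delta,s)=-\lambda_s,\quad T(2,\delta,s)=\lambda_s,\quad T(2,p,s)=-\lambda_s,\quad T(3,p,s)=\lambda_s .$$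
All entries are integers $\ge-1$ and both $\lambda_s$ and $-\lambda_s$ occur, so $\lambda_s\in\{-1,0,1\}$.

**Step 4: the remaining lines.** The line $(1,a,\cdot)$ meets the hexagons with $q=a$ and gives $\sum_{\max s=a}\lambda_s=0$. The line $(2,a,\cdot)$ gives $\sum_{\min s=a}\lambda_s=0$. The line $(1,\delta,\cdot)$ gives $\sum_{p+q=\delta}\lambda_s=0$. Since $\mathcal S$ is dissociated, $\lambda=0$, so $T=0$. $\blacksquare$

We now need a dissociated family with $c-2b=|\mathcal S|-2|A|-2|\Lambda|\ge1$. There are $2|A|+|\Lambda|$ equations in the definition, so linearly independent equations alone would be too few for $|\mathcal S|\ge2|A|+2|\Lambda|+1$ unknowns. The restriction $\lambda_s\in\{-1,0,1\}$ has to be used, and the number of different sums should be small.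

## 8. Cycles of length $4\cdot2^{k-1}$ in the plane

We construct a planar point set $S_0$ whose only $\{-1,0,1\}$-weighting with zero sums on vertical lines, horizontal lines and a single diagonal line is $0$. Think of the points as edges of a bipartite graph between $x$-coordinates and $y$-coordinates; zero sums on vertical and horizontal lines mean zero sum at every vertex. A tree allows no nonzero weighting. We use a chain of $N$ cycles joined by bridges, where the $k$th cycle puts $2^{k-1}$ points of equal sign on the line $x+y=0$. The cycles are staircases, so that only five values of $x+y$ occur.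

**Construction.** Let $N=12$, $L=2^N-1=4095$, $\theta=\sqrt2$. Partition $\{0,\dots,L-1\}$ into consecutive intervals $I_1,\dots,I_N$, in this order, with $|I_k|=2^{k-1}$. Let $\ell_k$ and $r_k$ be the first and last elements of $I_k$, so $r_k=\ell_{k+1}-1$. Let $S_0\subset\mathbb R^2$ consist of the points

* $a_i=(i,-i)$ and $a_i'=(\theta+i,\theta-i)$ for $0\le i\le L-1$;
* $b_i=(i+1,-i)$ for $0\le i\le L-2$;
* $b_i'=(\theta+i,\theta-i-1)$ whenever $i,i+1$ lie in the same interval;
* $g_k=(\ell_k,\theta-\ell_k)$ and $g_k'=(\theta+r_k,-r_k)$ for $1\le k\le N$.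

The coordinate sums are $0$ for $a_i$; $1$ for $b_i$; $\theta$ for $g_k$ and $g_k'$; $2\theta-1$ for $b_i'$; $2\theta$ for $a_i'$. These are five different values in $[0,3]$. The set $P$ of $x$-coordinates is $\{i\}\cup\{\theta+i\}$ and the set $Q$ of $y$-coordinates is $\{-i\}\cup\{\theta-i\}$, with $0\le i\le L-1$. Since $\theta$ is irrational, $|P|=|Q|=2L=8190$. The listed points are distinct: whether each coordinate is an integer or not, together with the sum, separates the types. There are $L-N$ points $b_i'$, so
$$|S_0|=L+L+(L-1)+(L-N)+2N=4L-1+N=16391 .$$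

*The first two cycles.* $I_1=\{0\}$ gives the rectangle $a_0=(0,0)$, $g_1'=(\theta,0)$, $a_0'=(\theta,\theta)$, $g_1=(0,\theta)$. $I_2=\{1,2\}$ gives the closed staircase with eight corners
$$a_1=(1,-1),\ b_1=(2,-1),\ a_2=(2,-2),\ g_2'=(\theta+2,-2),$$
$$a_2'=(\theta+2,\theta-2),\ b_1'=(\theta+1,\theta-2),\ a_1'=(\theta+1,\theta-1),\ g_2=(1,\theta-1).$$
The point $b_0=(1,0)$ lies on the line $y=0$ of the rectangle and on the line $x=1$ of the staircase; it is the bridge between them. With $N=2$ these $13$ points are all of $S_0$. The bridge gets weight $0$ (Step 2 below), the weights alternate around each cycle, so they are $\pm x_1$ and $\pm x_2$, and the line $x+y=0$, which contains $a_0,a_1,a_2$, gives $x_1+2x_2=0$. With $x_1,x_2\in\{-1,0,1\}$ this forces $x_1=x_2=0$.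

**Lemma 6.** If $\lambda:S_0\to\{-1,0,1\}$ has zero sum on each vertical line, on each horizontal line, and on $\{x+y=0\}\cap S_0$, then $\lambda=0$.

*Proof.* **Step 1: list the lines.** For $0\le i\le L-1$ the points of $S_0$ are as follows.

* On $x=i$: $a_i$; $b_{i-1}$ if $i\ge1$; $g_k$ if $i=\ell_k$.
* On $y=-i$: $a_i$; $b_i$ if $i\le L-2$; $g_k'$ if $i=r_k$.
* On $x=\theta+i$: $a_i'$; and $b_i'$ if $i$ is no $r_k$, or $g_k'$ if $i=r_k$.
* On $y=\theta-i$: $a_i'$; and $b_{i-1}'$ if $i$ is no $\ell_k$, or $g_k$ if $i=\ell_k$.

**Step 2: the bridges have weight zero.** Fix $k$. Add the sums over the lines $x=i$ and $x=\theta+i$ for $i\in I_k$, and subtract the sums over $y=-i$ and $y=\theta-i$ for $i\in I_k$. The result is $0$. The points $a_i,a_i'$ with $i\in I_k$ occur once with each sign. So do $g_k$ (on $x=\ell_k$ and $y=\theta-\ell_k$), $g_k'$ (on $x=\theta+r_k$ and $y=-r_k$), and the points $b_i'$ with $i,i+1\in I_k$. The points $b$ contribute $\sum_{i\in I_k}\lambda(b_{i-1})-\sum_{i\in I_k}\lambda(b_i)$. So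
$$\lambda(b_{\ell_k-1})-\lambda(b_{r_k})=0,\qquad\text{where } \lambda(b_{-1})=\lambda(b_{L-1})=0 \text{ by convention.}$$
For $k=1$ this gives $\lambda(b_{r_1})=0$. Since $\ell_{k+1}-1=r_k$, induction gives $\lambda(b_{r_k})=0$ for all $k$.

**Step 3: one unknown per interval.** Let $i,i+1\in I_k$. The line $y=-i$ contains only $a_i,b_i$, and $x=i+1$ contains only $a_{i+1},b_i$. So $\lambda(a_i)=-\lambda(b_i)=\lambda(a_{i+1})$. Hence $\lambda(a_i)$ has a constant value $x_k\in\{-1,0,1\}$ on $I_k$.

**Step 4: the powers of two.** The points of $S_0$ on $x+y=0$ are exactly the $a_i$, so $\sum_{k}2^{k-1}x_k=0$. As in Section 5, a largest $k$ with $x_k\ne0$ would give $2^{k-1}\le\sum_{k'<k}2^{k'-1}=2^{k-1}-1$. So all $x_k=0$.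

**Step 5: everything else.** Now $\lambda(a_i)=0$ for all $i$, and $\lambda(b_i)=0$ for all $i$, by Step 3 inside the intervals and by Step 2 at their ends. The line $x=\ell_k$ gives $\lambda(g_k)=0$, and $y=-r_k$ gives $\lambda(g_k')=0$. The line $y=\theta-\ell_k$ gives $\lambda(a_{\ell_k}')=0$. Moving along $I_k$: if $\lambda(a_i')=0$ and $i\neq r_k$, then the line $x=\theta+i$ gives $\lambda(b_i')=0$, and then $y=\theta-(i+1)$ gives $\lambda(a_{i+1}')=0$. So $\lambda=0$. $\blacksquare$

The numbers of points and coordinates show the gain: $|S_0|=|P|+|Q|-1+N$, where a tree on the same vertices would have $|P|+|Q|-1$ edges.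

## 9. Stacking layers so that every number is used twice

A number $a\in A$ gives two equations, one as a minimum and one as a maximum, but it is only one column. We stack copies of $S_0$ so that each set of coordinates serves as the maxima of one layer and the minima of the next.

Let $m\ge1$. For $0\le t\le m$ let $A_t=4Lt+P$ if $t$ is even and $A_t=4Lt+Q$ if $t$ is odd, and $A=\bigcup_tA_t$. For $0\le t<m$ let $\mathcal S_t$ consist of the pairs
$$\{4Lt+x,\ 4L(t+1)+y\}\ \ (t\text{ even}),\qquad \{4Lt+y,\ 4L(t+1)+x\}\ \ (t\text{ odd}),\qquad (x,y)\in S_0 .$$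
Put $\mathcal S=\bigcup_t\mathcal S_t$.

**Lemma 7.** $\mathcal S$ is dissociated, and with $b=|A|+|\Lambda|$, $c=|\mathcal S|$,
$$b=8190(m+1)+5m,\qquad c=16391\,m,\qquad c-2b=m-16380. \tag{1}$$

*Proof.* **Step 1: the layers do not interfere.** We have $P\subseteq[0,L-1+\theta]$ and $Q\subseteq[-(L-1),\theta]$, so both lie in $[-L,L+1]$. Hence $\max A_t\le4Lt+L+1<4L(t+1)-L\le\min A_{t+1}$. A pair in $\mathcal S_t$ therefore has its minimum in $A_t$ and its maximum in $A_{t+1}$, and its sum lies in $4L(2t+1)+[0,3]$. For different $t$ the sets of minima are disjoint, the sets of maxima are disjoint, and the sets of sums are disjoint. So the conditions in the definition of dissociated split into separate conditions for each $t$.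

**Step 2: one layer.** For fixed $t$, transport $\lambda|_{\mathcal S_t}$ to a function on $S_0$. For $t$ even, equal minimum means equal $x$ and equal maximum means equal $y$; for $t$ odd it is the other way around. Equal sum means equal $x+y$. So the function on $S_0$ has zero sums on all vertical lines, all horizontal lines, and all lines $x+y=\text{const}$, in particular on $x+y=0$. By Lemma 6 it vanishes.

**Step 3: the parameters.** The sets $A_t$ are disjoint, each of size $8190$; each of the $m$ layers has $16391$ pairs and $5$ sums. Finally $16391m-2\big(8190(m+1)+5m\big)=(16391-16380-10)m-16380=m-16380$. $\blacksquare$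

Each layer gains $(N-1)-2\cdot5=1$, which explains $N=12$, and there is a fixed cost $2\cdot8190$ for the extra set of coordinates at the ends.

**Remark (the gadget is rigid but linearly dependent).** For $m=1$ (and then for any $m$, by putting zero in the other layers), give the points of the $k$th cycle the weight $x_k$ at the $a_i,a_i'$ and $-x_k$ at the $b_i$ (inside $I_k$), $b_i'$, $g_k,g_k'$; give the bridges weight $0$. Vertical and horizontal sums are zero. The sums on the five diagonals are $\sum2^{k-1}x_k$, $-\sum(2^{k-1}-1)x_k$, $-2\sum x_k$, $-\sum(2^{k-1}-1)x_k$, $\sum2^{k-1}x_k$. With $(x_1,x_2,x_3)=(2,-3,1)$ and the other $x_k=0$ we have $2-6+4=0$ and $2-3+1=0$, so all equations hold. Put $\lambda_s$ and $-\lambda_s$ on the hexagons as in Step 3 of Lemma 5. The lines $(3,a,\cdot)$ and $(2,\delta,\cdot)$ also sum to zero, because their sums are $\sum_{\min s=a}\lambda_s-\sum_{\max s=a}\lambda_s$ and $\sum_{p+q=\delta}\lambda_s$. So $E_0$ supports a nonzero integer function with zero line sums. It has an entry $-3$, so it is not admissible. This is exactly the gap left open by the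 Observation in Section 5.

## 10. Proof of Theorem 1

Let $n\ge16391\cdot16381$ and $m=\lfloor n/16391\rfloor$, so $m\ge16381$. Take the family $\mathcal S$ of Lemma 7 with this $m$, and the set $E_0$ of Lemma 5. We check the hypotheses of Lemma 4. The set $E_0=Z(w_0)$ is certified in a box with $3<n$ rows, $b$ columns and $c$ symbols, and
$$c=16391\,m\le n,\qquad b=8195\,m+8190\le16391\,m\le n .$$
Both are at least $2$. Since $b>3$, for any $s$ there is a column $j$ other than $p,q,p+q$, and the line $(\cdot,j,s)$ contains exactly one cell of $E_0$. So there is a rigid $E\subseteq N(n)^3$ with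
$$ex(E)\ge(c-2b+3)-3=c-2b=m-16380\ge1 .$$
Hence $\tau(n)\ge3n^2-3n+m-16380$, and by Lemma 1
$$scs(n,n)\le n^3-3n^2+3n-(m-16380)=(n-1)^3+1-(m-16380)<(n-1)^3+1 .\qquad\blacksquare$$

## 11. Copies of the gadget along the plane $t+u=v$

Theorem 1 gains an amount linear in $n$. For a quadratic gain we fix one gadget and place about $n^2$ copies of it in the cube.

Group the rows into $B$ blocks indexed by $t$, the columns into blocks indexed by $u$, and the symbols into $V$ blocks indexed by $v$, and put a copy of the gadget in every block with $t+u=v$. Any two of $t,u,v$ determine the third, so two copies never meet a common line. However, the count does not yet suffice. The sides of the box will be about $3B$, $b(B+V)$, $cV$, so $f$ is about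
$$3bB^2+3bBV+bcBV+bcV^2+3cBV,$$
and the $BV$ copies account for $bcBV+3cBV$. We make up for the rest as follows. The term $3bB^2$ will come from cells over those pairs (row, column) that no copy uses; two extra symbols are needed for this. The term $bcV^2$ is harmless if $V$ is a small multiple of $B$. To counter $-3bBV$, we add about $(b+c)BV$ cells in the neighboring planes $t+u=v\pm1$. The net coefficient of $BV$ becomes $c-2b-2$. So we need $c-2b\ge3$.

Fix $m=16383$ in Lemma 7, so $c-2b=3$. Let $E_0=Z(w_0)\subset\{1,2,3\}\times J\times\mathcal S$ be as in Lemma 5, with $w_0=\alpha(i,j)+\gamma(i,s)+\beta(j,s)$. Fix $j^*\in J$ and $s^*\in\mathcal S$. Let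
$$\omega=\max w_0,\qquad \kappa=\omega+1,\qquad H=8\kappa .$$

We want a potential that on ordinary symbols equals $Hz^2+zG+w_0$ with $z=t+u-v$. The convex term $Hz^2$ favors $z=0$, where we see $w_0$. The tilt $zG$ will be chosen so that the function just reaches $0$ at selected cells with $z=\pm1$.

**The tilt.** Let $G(i,j,s)=X_i+Y_j+\Theta_s$, where
$$X_1=\kappa,\quad X_2=-\kappa,\quad X_3=0,$$
$$Y_{j^*}=2H,\qquad Y_j=6\kappa-w_0(2,j,s^*)\ \ (j\ne j^*),$$
$$\Theta_{s^*}=-H-5\kappa,\qquad \Theta_s=-H-\kappa+w_0(1,j^*,s)\ \ (s\ne s^*).$$

**Lemma 8.** For all $(i,j,s)$: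

1. $H+w_0-G\ge0$, with equality exactly at $(1,j^*,s)$, $s\ne s^*$.
2. $H+w_0+G\ge0$, with equality exactly at $(2,j,s^*)$, $j\ne j^*$.
3. $Hz^2+w_0+zG>0$ for all integers $z$ with $|z|\ge2$.

*Proof.* We use $0\le w_0\le\omega<\kappa$ and $|X_i|\le\kappa$ throughout.

**Part 1: the plane $z=-1$.** If $j=j^*$ and $s\ne s^*$, then $G=X_i+H-\kappa+w_0(1,j^*,s)$, so the value is
$$w_0(i,j^*,s)-w_0(1,j^*,s)+\kappa-X_i ,$$
which is $0$ for $i=1$ and at least $\kappa-\omega>0$ for $i=2,3$, as then $X_i\le0$. If $j=j^*$ and $s=s^*$, then $G=X_i+H-5\kappa$ and the value is $w_0+5\kappa-X_i>0$. If $j\ne j^*$, then $Y_j\le6\kappa$ and $\Theta_s\le-H-\kappa+\omega$ for every $s$, so the value is at least $H-\kappa-6\kappa+H+\kappa-\omega=2H-6\kappa-\omega>0$.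

**Part 2: the plane $z=1$.** If $j\ne j^*$ and $s=s^*$, then $G=X_i+\kappa-w_0(2,j,s^*)-H$, so the value is
$$w_0(i,j,s^*)-w_0(2,j,s^*)+\kappa+X_i ,$$
which is $0$ for $i=2$ and at least $\kappa-\omega>0$ for $i=1,3$, as then $X_i\ge0$. If $j\ne j^*$ and $s\ne s^*$, the value is $5\kappa+X_i+w_0(i,j,s)+w_0(1,j^*,s)-w_0(2,j,s^*)\ge4\kappa-\omega>0$. If $j=j^*$, then $\Theta_s\ge-H-5\kappa$ for every $s$, so the value is at least $H-\kappa+2H-H-5\kappa=2H-6\kappa>0$.

**Part 3: all other planes.** We bound $|G|$. For $j=j^*$, $G-H$ equals $X_i-\kappa+w_0(1,j^*,s)$ if $s\ne s^*$ and $X_i-5\kappa$ if $s=s^*$, so $G-H\in[-6\kappa,\omega]$. For $j\ne j^*$, $G+H$ equals $X_i+\kappa-w_0(2,j,s^*)$ if $s=s^*$, and $X_i+5\kappa-w_0(2,j,s^*)+w_0(1,j^*,s)$ if $s\ne s^*$, so $G+H\in[-\omega,6\kappa+\omega]$. In all cases $|G|\le H+7\kappa$. Hence for $|z|\ge2$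
$$Hz^2+w_0+zG\ge Hz^2-|z|(H+7\kappa)=|z|\big(H(|z|-1)-7\kappa\big)\ge|z|(8\kappa-7\kappa)>0.\qquad\blacksquare$$

**The box and its potential.** Let $B,V\ge1$ be integers. The rows are $(t,i)$ with $1\le t\le B$, $i\in\{1,2,3\}$. The columns are $(u,j)$ with $1-B\le u\le V-1$, $j\in J$. The symbols are the *ordinary* ones $(v,s)$ with $1\le v\le V$, $s\in\mathcal S$, and two further symbols $-$ and $+$. Write
$$y=t+u,\qquad z=y-v .$$
With a large constant $\Gamma$, to be chosen after everything else, define $\hat w=\hat\alpha+\hat\gamma+\hat\beta$ by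
$$\hat\alpha\big((t,i),(u,j)\big)=\begin{cases}\Gamma(\tfrac12-y)&y\le0,\\ Hy^2+y(X_i+Y_j)+\alpha(i,j)&1\le y\le V,\\ \Gamma(y-V-\tfrac12)&y\ge V+1,\end{cases}$$
$$\hat\gamma\big((t,i),(v,s)\big)=-2Htv-vX_i+t\Theta_s+\gamma(i,s),$$
$$\hat\beta\big((u,j),(v,s)\big)=-2Huv+Hv^2-vY_j+(u-v)\Theta_s+\beta(j,s),$$
$$\hat\gamma\big((t,i),-\big)=\Gamma t,\qquad \hat\beta\big((u,j),-\big)=\Gamma u-\tfrac{\Gamma}{2},$$
$$\hat\gamma\big((t,i),+\big)=-\Gamma t,\qquad \hat\beta\big((u,j),+\big)=-\Gamma u+\Gamma(V+\tfrac12).$$

**Lemma 9.** For $\Gamma$ large, $\hat w\ge0$, and $\hat E:=Z(\hat w)$ consists exactly of the cells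

* (a) $\big((t,i),(v-t,j),(v,s)\big)$ with $(i,j,s)\in E_0$, $1\le t\le B$, $1\le v\le V$;
* (b) $\big((t,1),(v-1-t,j^*),(v,s)\big)$ with $s\ne s^*$, $1\le t\le B$, $2\le v\le V$;
* (c) $\big((t,2),(v+1-t,j),(v,s^*)\big)$ with $j\ne j^*$, $1\le t\le B$, $1\le v\le V-1$;
* (d) all cells with symbol $-$ and $y\le0$, and all cells with symbol $+$ and $y\ge V+1$.

*Proof.* **Step 1: ordinary symbol, $1\le y\le V$.** This is where the copies live. Collecting terms,
$$\hat w=H(y^2-2yv+v^2)+(y-v)(X_i+Y_j)+(t+u-v)\Theta_s+w_0=Hz^2+zG+w_0 .$$
For $z=0$ this is $w_0\ge0$, with zeros exactly on $E_0$; here $y=v$, so $u=v-t$, which is (a). For $z=-1$, part 1 of Lemma 8 gives zeros exactly at $(1,j^*,s)$ with $s\ne s^*$; here $y=v-1\ge1$ means $v\ge2$, and $u=v-1-t$, which is (b). For $z=1$, part 2 gives zeros exactly at $(2,j,s^*)$ with $j\ne j^*$; here $y=v+1\le V$ means $v\le V-1$, and $u=v+1-t$, which is (c). For $|z|\ge2$ the value is positive by part 3. The column indices in (a), (b), (c) always lie in $[1-B,V-1]$: they lie in $[1-B,V-1]$, $[1-B,V-2]$ and $[2-B,V-1]$ respectively.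

**Step 2: ordinary symbol, $y\le0$ or $y\ge V+1$.** There should be no zeros. Here $\hat\alpha\ge\Gamma/2$, while $\hat\gamma+\hat\beta$ is bounded independently of $\Gamma$. So $\hat w>0$ for $\Gamma$ large.

**Step 3: symbol $-$.** Here $\hat\gamma+\hat\beta=\Gamma(y-\tfrac12)$. For $y\le0$ we get $\hat w=0$. For $1\le y\le V$ we get $\hat w\ge\hat\alpha+\Gamma/2>0$ for $\Gamma$ large, since $\hat\alpha$ does not involve $\Gamma$ there. For $y\ge V+1$ both summands are positive.

**Step 4: symbol $+$.** Here $\hat\gamma+\hat\beta=\Gamma(V+\tfrac12-y)$. For $y\ge V+1$ we get $\hat w=0$. For $1\le y\le V$ we get $\hat w\ge\hat\alpha+\Gamma/2>0$ for $\Gamma$ large. For $y\le0$ both summands are positive. $\blacksquare$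

**Lemma 10.** $\hat E$ is rigid, hence certified by $\hat w$.

*Proof.* Let $T$ be $\hat E$-admissible. By Lemma 2 it is supported on $\hat E$. We remove the four types one after another.

**Step 1: $T=0$ on (d).** If $y\le0$ or $y\ge V+1$, the line $\big((t,i),(u,j),\cdot\big)$ contains exactly one cell of $\hat E$, and its sum is $0$.

**Step 2: $T=0$ on (b).** The aim is to isolate one cell by comparing two groups of lines. Fix a symbol $(v,s)$ with $s\ne s^*$, $v\ge2$, and $t_0\in[1,B]$. In the layer of this symbol only types (a) and (b) occur. Add $T$ over all rows $(t,i)$ of the layer with $t\le t_0$, and subtract $T$ over all columns $(u,j)$ of the layer with $v-u\le t_0$. Both are sums of full lines, so the difference is $0$. Cells of type (a) have $v-u=t$, so they are counted in both sums or in neither. Cells of type (b) have $v-u=t+1$, so they are counted in the first sum when $t\le t_0$ and in the second when $t\le t_0-1$; only $t=t_0$ survives. There is exactly one such cell, so $T\big((t_0,1),(v-1-t_0,j^*),(v,s)\big)=0$.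

**Step 3: $T=0$ on (c).** The same device works in a column layer. Fix a column $(u,j)$ with $j\ne j^*$ and $t_0\in[1,B]$. In this layer $T$ is supported on types (a) and (c), since (b) needs $j^*$ and $T=0$ on (d). Add $T$ over all rows $(t,i)$ with $t\ge t_0$, and subtract $T$ over all symbols $(v,s)$ with $v-u\ge t_0$. The difference is $0$. Cells (a) have $v-u=t$ and cancel. Cells (c) have $v-u=t-1$, so only those with $t=t_0$ survive. There is at most one, namely $\big((t_0,2),(u,j),(v,s^*)\big)$ with $v=u+t_0-1$, if $1\le v\le V-1$. So $T=0$ there, and every cell of type (c) arises in this way.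

**Step 4: $T=0$ on (a).** Now $T$ is supported on (a). For each $(t,v)$ the function $T_{t,v}(i,j,s)=T\big((t,i),(v-t,j),(v,s)\big)$ is supported on $E_0$ and is at least $-1$. Any two of $t,\ u=v-t,\ v$ determine the third, so each line of the large box meets the support of $T$ in at most one copy; hence $T_{t,v}$ has zero line sums. It is $E_0$-admissible, and $E_0$ is rigid. So $T_{t,v}=0$. $\blacksquare$

**Lemma 11.** $ex(\hat E)\ge BV-B(2b+c+1)-bcV^2$.

*Proof.* **Step 1: count $\hat E$.** Type (a) has $BV(bc+3c)$ cells, type (b) has $B(V-1)(c-1)$, type (c) has $B(V-1)(b-1)$. For type (d): there are $B(B+V-1)$ pairs $(t,u)$, and for each $t$ and each $y\in[1,V]$ the index $u=y-t$ is allowed, so $B(B+V-1)-BV=B(B-1)$ pairs have $y\notin[1,V]$. Each contributes $3b$ cells. Thus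
$$|\hat E|=BV(bc+3c)+B(V-1)(b+c-2)+3bB(B-1).$$

**Step 2: compute $f$.** The sides are $3B$, $b(B+V-1)$, $cV+2$. The three pairwise products are
$$3bB^2+3bBV-3bB,\qquad bcBV+bcV^2-bcV+2b(B+V-1),\qquad 3cBV+6B,$$
and subtracting the three sides gives
$$f=3bB^2+3bBV-3bB+bcBV+bcV^2-bcV+b(B+V-1)+3cBV+3B-cV-2 .$$

**Step 3: subtract.** The terms $bcBV$, $3cBV$, $3bB^2$, $-3bB$ cancel. What remains is
$$ex(\hat E)=BV(c-2b-2)-B(2b+c+1)-bcV^2+(bc-b+c)V+b+2 .$$
Here $b+c-2-3b=c-2b-2$ is the coefficient of $BV$, and $-(b+c-2)-b-3=-(2b+c+1)$ that of $B$. Since $c-2b-2=1$ and $(bc-b+c)V+b+2>0$, the claim follows. $\blacksquare$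

## 12. Proof of Theorem 2

Here $b,c$ are fixed constants and $n$ is large. We choose $B$ and $V$ so that the box fits in the cube and the loss $bcV^2$ is at most half the gain $BV$. Let
$$B=\Big\lfloor\frac n{2b}\Big\rfloor,\qquad V=\Big\lfloor\frac B{2bc}\Big\rfloor\ge1 .$$

**Step 1: the box fits.** Since $V\le B$, we have $b(B+V-1)\le2bB\le n$. Also $cV+2\le n$ and $3B<n$ for large $n$, because $V\le n/(4b^2c)$ and $B\le n/(2b)$ with $b>2$. Finally $bcV^2\le bcV\cdot\frac{B}{2bc}=\tfrac12BV$.

**Step 2: a line with one cell.** Choose $s=\{p<q\}\ne s^*$, and $j\ne j^*$ different from the columns $p,q,p+q$; this is possible as $b\ge5$. Consider the line $\big(\cdot,(0,j),(1,s)\big)$; the index $u=0$ lies in $[1-B,V-1]$. Types (b) and (c) do not occur on it, as $j\ne j^*$ and $s\ne s^*$, and (d) has other symbols. Type (a) occurs only with $t=v-u=1$, in the cells $(i,j,s)\in E_0$, and by Lemma 5 there is exactly one such $i$.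

**Step 3: pass to the cube.** Lemma 4 applies to $\hat E$, which is certified by Lemma 10. With Lemma 11 we get
$$\tau(n)\ge3n^2-3n+\tfrac12BV-B(2b+c+1)-3 .$$
Since $B=\frac n{2b}+O(1)$ and $V=\frac n{4b^2c}+O(1)$, the right side is $\big(3+\frac1{16b^3c}+o(1)\big)n^2$. By Lemma 1, Theorem 2 holds with any $0<\delta<\frac1{16b^3c}$. $\blacksquare$

## 13. An entropy bound for rigid sets

It remains to bound rigid sets from above, which gives Theorem 3. The method is to show that subsets of a rigid set are encoded by their line counts, and that random line counts carry few bits.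

**Line counts determine subsets.** Let $E\subseteq N(n)^3$ be rigid. If two distinct subsets $A,A'\subseteq E$ met every line equally often, then $1_{A'}-1_A$ would have zero line sums, be at least $-1$ on $E$, and be $0$ off $E$: a nonzero $E$-admissible function. So a subset of $E$ is determined by its $3n^2$ line counts. Each count takes at most $n+1$ values, so $2^{|E|}\le(n+1)^{3n^2}$ and $|E|\le3n^2\log_2(n+1)$. This misses the truth by a logarithm, because it ignores that for a typical subset the count on a line is concentrated in a window of width about the square root of the number of its cells. Entropy uses this.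

**Recalled facts.** Let $\mathrm{Ent}(X)=-\sum_xP(X=x)\log_2P(X=x)$ for a random variable with finitely many values. A uniform variable on $M$ values has entropy $\log_2M$. If $X$ is a function of $Y$, then $\mathrm{Ent}(X)\le\mathrm{Ent}(Y)$. Entropy is subadditive: $\mathrm{Ent}(X_1,\dots,X_k)\le\sum\mathrm{Ent}(X_i)$. For a variable with density $g$, put $h=-\int g\log_2g$; among densities of a given variance $\sigma^2$, the Gaussian maximizes $h$, with value $\frac12\log_2(2\pi e\sigma^2)$ (Cover–Thomas, *Elements of Information Theory*, Ch. 8).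

**Lemma 12.** Let $X$ be integer-valued with finitely many values. Then $\mathrm{Ent}(X)\le\frac12\log_2\big(2\pi e(\mathrm{Var}\,X+\frac1{12})\big)$.

*Proof.* Let $U$ be uniform on $[0,1)$ and independent of $X$. The density of $X+U$ equals $P(X=k)$ on $[k,k+1)$, so $h(X+U)=-\sum_kP(X=k)\log_2P(X=k)=\mathrm{Ent}(X)$. The variance of $X+U$ is $\mathrm{Var}\,X+\frac1{12}$, and the Gaussian bound applies. $\blacksquare$

*Example.* For a fair bit, $\mathrm{Ent}=1$ and $\mathrm{Var}=\frac14$; the bound is $\frac12\log_2(2\pi e/3)\approx1.25$.

*Proof of Theorem 3.* **Step 1: an inequality for the density of $E$.** Let $E\subseteq N(n)^3$ be rigid and $\rho=|E|/n^2$. Let $\mathcal A$ be a uniformly random subset of $E$, so $\mathrm{Ent}(\mathcal A)=|E|$. For a line $\ell$ put $e_\ell=|E\cap\ell|$. Then $|\mathcal A\cap\ell|$ is binomial with parameters $e_\ell,\frac12$ and variance $e_\ell/4$. Since $\mathcal A$ is a function of its line counts, subadditivity and Lemma 12 give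
$$|E|\le\sum_\ell\mathrm{Ent}\big(|\mathcal A\cap\ell|\big)\le\sum_\ell\tfrac12\log_2\!\Big(2\pi e\Big(\frac{e_\ell}4+\frac1{12}\Big)\Big).$$
There are $3n^2$ lines, and each cell lies on three of them, so $\sum_\ell e_\ell=3|E|$ and the average of $e_\ell$ is $\rho$. As $\log_2$ is concave, Jensen's inequality gives
$$|E|\le\frac{3n^2}2\log_2\!\Big(\frac{\pi e}2\rho+\frac{\pi e}6\Big),\qquad\text{that is,}\qquad \rho\le\varphi(\rho):=\frac32\log_2\!\Big(\frac{\pi e}2\rho+\frac{\pi e}6\Big).$$

**Step 2: the inequality fails for $\rho\ge7.7$.** At $\rho=7.7$ the argument of the logarithm is $\frac{\pi e}{2}\big(7.7+\tfrac13\big)<34.31$, and $\log_234.31<5.101$, so $\varphi(7.7)<1.5\cdot5.101=7.6515<7.7$. Moreover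
$$\varphi'(\rho)=\frac3{2\ln2}\cdot\frac1{\rho+1/3}<1\qquad(\rho\ge7.7).$$
Hence $\varphi(\rho)<\rho$ for all $\rho\ge7.7$, and Step 1 forces $\rho<7.7$.

**Step 3: back to critical sets.** So every rigid set satisfies $|E|<7.7\,n^2$, that is, $\tau(n)<7.7\,n^2$, and by Lemma 1, $scs(n,n)>n^3-7.7\,n^2$. $\blacksquare$
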